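# Bounded Induction over a Nonstandard Cut: Weak König's Lemma or Arithmetical Induction

## 1. A cut that a bounded formula can see

Picture a number system $N$ sitting as a proper initial segment at the bottom of a larger ordered number system ${}^\ast N$. Suppose we may do induction along $N$, but essentially only for formulas whose quantifiers are bounded, where the bounds may be infinite elements of ${}^\ast N$. How much ordinary induction, for formulas with unbounded quantifiers over $N$, comes out of this? In one special case the answer is immediate, and we begin there.

**Definition (language and basic axioms).** The language ${}^\ast L_1$ has two sorts: $N$, with variables $m,n,\dots$, and ${}^\ast N$, with variables $x,y,\dots$. Its vocabulary is $0,1,+,\dot-,\cdot,<$, where $a\mathbin{\dot-}b$ is $a-b$ if $b\le a$ and $0$ otherwise. Objects of sort $N$ are regarded as objects of sort ${}^\ast N$, with the same operations; a term all of whose variables have sort $N$ has sort $N$, so $N$ is closed under $+,\dot-,\cdot$. *Basic Nonstandard Arithmetic* (BNA) consists of the axioms of $\mathrm I\Sigma_1$ in sort $N$, the axioms of linear order in sort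 ${}^\ast N$, and the Proper Initial Segment Axioms
$$\forall n\,\exists x\,(x=n),\qquad \forall n\,\forall x\,[x<n\to\exists m\;x=m],\qquad \exists y\,\forall n\,[n<y].$$

Call $x\in{}^\ast N$ *infinite* if $x\notin N$. Then for each $n\in N$ we have $x\ne n$, and $x\not<n$ by the second axiom, so $n<x$ by linearity. Thus infinite elements lie above all of $N$, and the third axiom says that they exist.

**Definition (bounded formulas and induction).** A $\Delta_0^S$ formula is built from atomic formulas by connectives and bounded quantifiers of both sorts. A quantifier $(Qn<s)$ of sort $N$ has a bound $s$ of sort $N$; a quantifier $(Qx<t)$ of sort ${}^\ast N$ has an arbitrary bound $t$. A $\Sigma_1^S$ formula is $\exists m\,\varphi$ with $\varphi$ in $\Delta_0^S$. *$\Sigma_1^S$ Induction* is the scheme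
$$[\psi(0,\vec u)\wedge\forall n\,[\psi(n,\vec u)\to\psi(n+1,\vec u)]]\to\forall n\,\psi(n,\vec u),\qquad \psi\in\Sigma_1^S .$$
The parameters $\vec u$ may have either sort, and the same holds in all schemes below. We write $(\exists x\le t)\psi(x)$ for $(\exists x<t)\psi(x)\vee\psi(t)$, and similarly for $\forall$.

The induction variable runs over $N$. Adding a dummy quantifier $\exists m$, we see that $\Sigma_1^S$ Induction includes induction for $\Delta_0^S$ formulas, called *$\Delta_0^S$ Induction*.

**Example.** Let ${}^\ast N$ consist of $0$ and the polynomials in $\mathbb Z[x]$ with positive leading coefficient, ordered by $f<g$ iff $g-f$ has positive leading coefficient, and let $N=\omega$ be the set of constants in it. A nonconstant $f\in{}^\ast N$ lies above every constant, so BNA holds. Here a bounded formula defines $N$: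
$$y\in N\iff y+y<x .$$
If $y$ is constant, then $x-2y$ has leading coefficient $1$. If $y$ has degree at least $2$, then $2y-x$ has positive leading coefficient. If $y=ax+b$ with $a\ge1$, then $2y-x=(2a-1)x+2b>0$.

**Proposition 1.** Work in $\mathrm{BNA}+\Delta_0^S$ Induction. If $N=\{x\in{}^\ast N:\varphi(x,\vec u)\}$ for some $\Delta_0^S$ formula $\varphi$ and some parameters $\vec u$, then induction along $N$ holds for every formula $\theta(n,\vec m)$ of first-order arithmetic.

**Proof.** Fix an infinite $H$. We rewrite quantifiers over $N$ as bounded quantifiers. Let $\theta^\ast$ be obtained from $\theta$ by leaving atomic formulas and connectives unchanged and by replacing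
$$\exists m\,\eta\ \text{ by }\ (\exists z<H)(\varphi(z,\vec u)\wedge\eta^\ast),\qquad \forall m\,\eta\ \text{ by }\ (\forall z<H)(\varphi(z,\vec u)\to\eta^\ast).$$
Every element of $N$ is below $H$, and $\varphi$ holds exactly on $N$, so the new quantifiers range exactly over $N$. By induction on $\theta$, therefore, $\theta\leftrightarrow\theta^\ast$ for arguments in $N$. The formula $\theta^\ast(n,\vec m,\vec u,H)$ is $\Delta_0^S$, so $\Delta_0^S$ Induction applies to it, and this is induction for $\theta$. $\square$

Now ask what changes in general. Nothing in the axioms says that $N$ is definable. If ${}^\ast N$ is a nonstandard model of Peano arithmetic and $N=\omega$, then no $\Delta_0^S$ formula defines $N$: its quantifiers of sort $N$ are bounded by elements of $N$, so they can be read as bounded quantifiers over ${}^\ast N$, and a formula of ${}^\ast N$ defining $\omega$ would contradict induction in ${}^\ast N$.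

When $N$ is not definable, something else becomes available. If a bounded formula $\varphi$ holds at every $k\in N$, it must also hold at some infinite $x$, since otherwise $\varphi$ would define $N$. This is *overspill*. So there are two situations: either the cut is visible and we get induction, or the cut is invisible and we get overspill. We will see what overspill buys.

## 2. The theory $T$ and the question of conservation over $\mathrm{RCA}_0$

The language $L_2$ of second order arithmetic has sorts $N$ (numbers) and $P$ (sets of numbers). $\mathrm{RCA}_0$ consists of the basic axioms of arithmetic, induction for $\Sigma^0_1$ formulas and comprehension for $\Delta^0_1$ formulas; it contains $\mathrm I\Sigma_1$. WKL is weak König's lemma, that every infinite tree of finite $0$-$1$ strings has an infinite path, and $\mathrm{WKL}_0=\mathrm{RCA}_0+\mathrm{WKL}$. An $L_2$ formula is *arithmetical* if it has no set quantifiers; it may have set parameters. For arithmetical $\theta(n,\vec m,\vec X)$, let $I_\theta$ be the universal closure of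
$$[\theta(0)\wedge\forall n(\theta(n)\to\theta(n+1))]\to\forall n\,\theta(n).$$

We write $u\mid v$ for $\exists y\,(u\cdot y=v)$, and $p_m$ for the $m$-th prime, with $p_0=2$.

**Definition (Standard Part Principle, STP).** In $L_2\cup{}^\ast L_1$, STP is the sentence
$$\forall x\,\exists X\,\forall m\,[(p_m\mid x)\leftrightarrow m\in X]\ \wedge\ \forall X\,\exists x\,\forall m\,[(p_m\mid x)\leftrightarrow m\in X].$$

So elements of ${}^\ast N$ code sets: $10=p_0p_2$ codes $\{0,2\}$. An element of $N\setminus\{0\}$ has only finitely many prime divisors in the sense of $N$, so other sets need infinite codes (or the code $0$, for the set of all numbers). STP says that the coded sets are exactly the sets in $P$.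

**Definition ($\forall$-Transfer).** This is the scheme $\forall\vec m\,\varphi(\vec m)\leftrightarrow\forall\vec x\,\varphi(\vec x)$ for universal sentences $\forall\vec m\,\varphi(\vec m)$, that is, with $\varphi$ quantifier-free. For instance, commutativity of $+$ transfers to ${}^\ast N$.

**Definition (special formulas and schemes).** Special $\Delta_0^S$ formulas are built from atomic formulas, divisibility formulas $n\mid t(\vec x)$, connectives and bounded quantifiers of sort $N$. A special $\Sigma_1^S$ formula is $\exists m\,\varphi$ with $\varphi$ special $\Delta_0^S$. For example, $(\exists n<k)(n\mid x+1)$ is special, whereas $(\exists y<x)(y\cdot y=z)$, which searches below a possibly infinite $x$, is written as a $\Delta_0^S$ formula that is not special. *Special $\Sigma_1^S$ Induction* is the induction scheme for special $\Sigma_1^S$ formulas. *Special $\Delta_1^S$ Comprehension* says: if $\psi(n,\vec u)$ and its negation are both equivalent to special $\Sigma_1^S$ formulas, then $\exists x\,\forall n\,[\psi(n,\vec u)\leftrightarrow(p_n\mid x)]$.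

Put
$${}^\ast\mathrm{RCA}_0'=\mathrm{BNA}+\text{Special }\Sigma_1^S\text{ Induction}+\text{Special }\Delta_1^S\text{ Comprehension}+\mathrm{STP},$$
$$T={}^\ast\mathrm{RCA}_0'+\forall\text{-Transfer}+\Sigma_1^S\text{ Induction}.$$

A theory is *conservative* over $\mathrm{RCA}_0$ if every $L_2$ sentence that it proves is provable in $\mathrm{RCA}_0$. It is known that ${}^\ast\mathrm{RCA}_0'$ implies $\mathrm{RCA}_0$ and is conservative over it, and that ${}^\ast\mathrm{RCA}_0'+\forall$-Transfer is still conservative. The question, from the problem list "Computability, Reverse Mathematics and" (https://www.birs.ca/workshops/2008/08w5019/files/problems.pdf), is whether $T$ is conservative over $\mathrm{RCA}_0$. In plain words: does induction for formulas that may search below infinite numbers prove anything new about ordinary numbers and sets?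

A word on bounds. Suppose we also allowed sort-$N$ quantifiers $(Qn<t)$ with $t$ infinite. Then $\exists n\,\eta$ would be equivalent to $(\exists n<H)\eta$ with $H$ infinite, and every arithmetical formula would become special $\Delta_0^S$ (a set atom $t\in X$ becomes $(\exists p<H)(p=p_t\wedge p\mid x)$ with $x$ a code of $X$). Special $\Delta_1^S$ Comprehension would then give arithmetical comprehension, contrary to the stated conservativity of ${}^\ast\mathrm{RCA}_0'$. This is why bounds of sort-$N$ quantifiers have sort $N$. The induction formulas in the proof of Theorem 2 use only bounded quantifiers of sort ${}^\ast N$, so Theorems 2 and 3 do not depend on this reading.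

The answer is **no**, in the following form.

**Theorem 2.** For every arithmetical $\theta$, $T\vdash\mathrm{WKL}\vee I_\theta$.

**Theorem 3.** There is a $\Sigma_2$ formula $\theta$ with $\mathrm{RCA}_0\nvdash\mathrm{WKL}\vee I_\theta$. Hence $T$ is not conservative over $\mathrm{RCA}_0$.

**Theorem 4.** The $L_2$-consequences of $T$ are exactly the theorems of
$$S:=\mathrm{RCA}_0+\{\mathrm{WKL}\vee I_\theta:\theta\text{ arithmetical}\}.$$

**Corollary 5.** (a) $T$ is conservative over $\mathrm{RCA}_0$ for $\Pi^1_1$ sentences. (b) $S$ is not finitely axiomatizable. (c) Theorems 2–4 remain true with $\Delta_0^S$ Induction in place of $\Sigma_1^S$ Induction.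

The simplest models already suggest where to look. If $N=\omega$, all the $I_\theta$ are true, so no model with standard $N$ can violate $\mathrm{WKL}\vee I_\theta$. A model of $\mathrm{WKL}_0$ cannot either. A witness to nonconservativity of this kind must have nonstandard numbers, fail WKL, and fail some induction, all at once.

**Working conventions.** Four small facts are used throughout.

*Bounded divisibility.* Transfer of $\forall m\forall n\,(m=0\vee\neg\,m\cdot n<n)$ shows that in ${}^\ast N$, if $u\ne0$ and $uy=v$, then $y\le v$. So for $u\ne0$, $u\mid v$ is equivalent to the $\Delta_0^S$ formula $u\mid_b v:\equiv(\exists y\le v)\,u\cdot y=v$. If $u\neq 0$ and $v$ are both in $N$, then $y\le v$ forces $y\in N$, so $u\mid v$ means the same in $N$ and in ${}^\ast N$. This is the only use of $\forall$-Transfer in the proof of Theorem 2.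

*Primes.* Fix a $\Delta_0$ formula $D(r,m,p)$ such that $\mathrm I\Sigma_1$ proves $p=p_m\leftrightarrow\exists r\,D(r,m,p)$.

*Pairing.* Let $\langle m,s\rangle:=(m+s)^2+m$. Since $(m+s)^2\le\langle m,s\rangle<(m+s+1)^2$, the value determines $m+s$, then $m$, then $s$. So the pairing is injective, and $m,s\le\langle m,s\rangle$.

*Absoluteness.* If $\delta$ is a $\Delta_0$ formula and $\delta^\ast$ is the same formula with variables of sort ${}^\ast N$, then $\delta\leftrightarrow\delta^\ast$ for arguments in $N$. This goes by induction on $\delta$: values of terms are in $N$, and elements of ${}^\ast N$ below an element of $N$ are in $N$.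

## 3. Finite separators, overspill, and Theorem 2

WKL will be reached through separation.

**Lemma 6** (Simpson, *Subsystems of Second Order Arithmetic*, Lemma IV.4.4). Over $\mathrm{RCA}_0$, WKL is equivalent to $\Sigma^0_1$ separation: if $\varphi_0,\varphi_1$ are $\Sigma^0_1$ and $\neg\exists m(\varphi_0(m)\wedge\varphi_1(m))$, then some set $Z$ contains all $m$ with $\varphi_0(m)$ and no $m$ with $\varphi_1(m)$.

**Proof.** *WKL implies separation.* Let $\varphi_i(m)$ be $\exists s\,\delta_i(m,s)$ with $\delta_i$ bounded. Let $U$ be the tree of $0$-$1$ strings $\sigma$ such that for all $m,s<|\sigma|$, $\delta_0(m,s)$ implies $\sigma(m)=1$ and $\delta_1(m,s)$ implies $\sigma(m)=0$. For each length $l$, the string with $\sigma(m)=1$ iff $(\exists s<l)\,\delta_0(m,s)$ lies in $U$, by disjointness. So $U$ is infinite and has a path $f$. Put $Z=\{m:f(m)=1\}$. If $\delta_0(m,s)$, look at the initial segment of $f$ of a length exceeding $m$ and $s$: it gives $f(m)=1$. Likewise $\delta_1(m,s)$ gives $f(m)=0$.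

*Separation implies WKL.* Let $U$ be an infinite binary tree. For $n\ge|\tau|$, call $\tau$ *alive at $n$* if some extension of $\tau$ of length $n$ (possibly $\tau$ itself) is in $U$. This is a $\Delta^0_1$ condition, and it passes from $n$ to smaller $n'\ge|\tau|$. Let $\varphi_0(\sigma)$ say that for some $n>|\sigma|$, $\sigma0$ is not alive at $n$ and $\sigma1$ is; let $\varphi_1(\sigma)$ say the same with $0$ and $1$ exchanged. They are disjoint. Suppose $n$ witnesses $\varphi_0(\sigma)$ and $n'$ witnesses $\varphi_1(\sigma)$. If $n\le n'$, then $\sigma0$ is alive at $n'$, hence at $n$, a contradiction. If $n'\le n$, then $\sigma1$ is alive at $n$, hence at $n'$, a contradiction. Let $Z$ be a separator, and define $f$ by recursion: $f(k)=1$ iff $f[k]\in Z$, where $f[k]$ is the string of the first $k$ values.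

We show by $\Pi^0_1$ induction, available in $\mathrm{RCA}_0$, that $f[k]$ is alive at every $n\ge k$. For $k=0$: there are only finitely many strings of length less than $n$, so the infinite tree $U$ has strings of length at least $n$. Suppose the claim holds for $\sigma=f[k]$. If $f(k)=1$ but $\sigma1$ is not alive at some $n>k$, then $\sigma0$ is alive at $n$, so $\varphi_1(\sigma)$, so $\sigma\notin Z$ and $f(k)=0$, a contradiction. If $f(k)=0$ but $\sigma0$ is not alive at some $n>k$, then $\sigma1$ is alive at $n$, so $\varphi_0(\sigma)$, so $\sigma\in Z$ and $f(k)=1$, a contradiction. Taking $n=k$ we get $f[k]\in U$ for all $k$. $\square$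

The natural first attempt in $T$ is to prove WKL outright. Given disjoint $\Sigma^0_1$ sets, for each $k\in N$ there is a number $w$ coding a separator of what has been enumerated by stage $k$. Overspill to an infinite stage $x$; the corresponding $w\in{}^\ast N$ then codes, via STP, a set in $P$ that separates everything.

The step that fails is the overspill. $T$ has induction only along $N$, and it transfers only universal sentences, while "there is a separator up to stage $x$" has further bounded quantifiers. So $T$ gives no reason why a bounded formula true on all of $N$ should hold beyond $N$. No repair will prove WKL itself, as we check at the end of Section 6. But Section 1 tells us exactly what it means for overspill to fail at $\varphi$: the formula $\varphi$ defines $N$, and then Proposition 1 takes over. First we extend that proposition to set parameters.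

**Lemma 7 (in $T$).** If $N=\{x\in{}^\ast N:\varphi(x,\vec u)\}$ for some $\Delta_0^S$ formula $\varphi$ and parameters $\vec u$, then $I_\theta$ holds for every arithmetical $\theta$.

**Proof.** Fix an infinite $H$. Let $\theta(n,\vec m,\vec X)$ be arithmetical, with values of $\vec m,\vec X$ given. By STP choose $x_i\in{}^\ast N$ such that $m\in X_i\leftrightarrow p_m\mid x_i$ for all $m\in N$. Define $\theta^\ast$ as in Proposition 1, with the additional clause that an atomic formula $t\in X_i$ becomes
$$(\exists p<H)(\exists r<H)\,[\varphi(p)\wedge\varphi(r)\wedge D^\ast(r,t,p)\wedge p\mid_b x_i].$$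
For arguments in $N$, the value of $t$ is in $N$, and $p,r$ range over $N$. By absoluteness $D^\ast(r,t,p)$ agrees with $D(r,t,p)$, so the formula says that $p_t\mid_b x_i$. As $p_t\ne0$, this is $p_t\mid x_i$, that is, $t\in X_i$. The other clauses are as before, so $\theta\leftrightarrow\theta^\ast$ for arguments in $N$. The formula $\theta^\ast$ is $\Delta_0^S$ with parameters $H,\vec u,\vec m,\vec x$, and $\Delta_0^S$ Induction for $\theta^\ast$ gives induction for $\theta$. $\square$

**Proof of Theorem 2.** Work in $T$; in particular $\mathrm{RCA}_0$ holds. Assume WKL fails. We must derive $I_\theta$ for the given arithmetical $\theta$.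

**Step 1: choose an inseparable pair and code it.** By Lemma 6 there are disjoint $\Sigma^0_1$ formulas $\exists s\,\delta_0(m,s)$ and $\exists s\,\delta_1(m,s)$, with $\delta_0,\delta_1$ bounded, having no separator. By $\Delta^0_1$ comprehension let $X=\{\langle m,s\rangle:\delta_0(m,s)\}$ and $Y=\{\langle m,s\rangle:\delta_1(m,s)\}$. So no $m$ has both $\exists s\,\langle m,s\rangle\in X$ and $\exists s\,\langle m,s\rangle\in Y$, and no $Z\in P$ contains every $m$ of the first kind and none of the second. By STP let $a,b\in{}^\ast N$ code $X,Y$. Fix an infinite $H$.

**Step 2: write "there is a separator up to stage $x$" as a bounded formula.** Let $\varphi(x)$ be the $\Delta_0^S$ formula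
$$(\exists w<H)(\forall m,s,p,q,r,r'\le x)\big[D^\ast(r,m,p)\wedge D^\ast(r',\langle m,s\rangle,q)\to\big((q\mid_b a\to p\mid_b w)\wedge(q\mid_b b\to\neg\,p\mid_b w)\big)\big].$$
Bounding the witnesses $r,r'$ and the primes $p,q$ by $x$ as well makes the whole formula bounded. Nothing is lost, since at an infinite $x$ all witnesses from $N$ are available.

**Step 3: $\varphi(k)$ holds for every $k\in N$.** Let $F=\{m\le k:(\exists s\le k)\,\langle m,s\rangle\in X\}$. In $\mathrm{RCA}_0$ this is a finite set, so $w=\prod_{m\in F}p_m$ exists in $N$, and $p_m\mid w\leftrightarrow m\in F$. Also $w<H$. Let $m,s,p,q,r,r'\le k$ satisfy the hypothesis. All of them lie in $N$, so by absoluteness $p=p_m$ and $q=p_{\langle m,s\rangle}$; in particular $p,q\ne0$, and $\mid_b$ is divisibility for them. If $q\mid a$, then $\langle m,s\rangle\in X$, so $m\in F$ and $p\mid w$. If $q\mid b$, then $\langle m,s\rangle\in Y$; by disjointness no $\langle m,s'\rangle$ is in $X$, so $m\notin F$ and $p\nmid w$.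

**Step 4: $\varphi(x)$ fails for every infinite $x$.** Suppose $\varphi(x)$ holds for some infinite $x$, with witness $w$. By STP let $Z=\{m\in N:p_m\mid w\}\in P$. Let $m,s\in N$. There are $p,q,r,r'\in N$ with $D(r,m,p)$ and $D(r',\langle m,s\rangle,q)$, and $m,s,p,q,r,r'$ are all below $x$; here $p=p_m$ and $q=p_{\langle m,s\rangle}$. If $\langle m,s\rangle\in X$, then $q\mid a$, so $p_m\mid w$ and $m\in Z$. If $\langle m,s\rangle\in Y$, then $q\mid b$, so $p_m\nmid w$ and $m\notin Z$. So $Z$ is a separator, contrary to Step 1.

**Step 5: conclude.** By Steps 3 and 4, $N=\{x:\varphi(x)\}$, and Lemma 7 gives $I_\theta$. $\square$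

## 4. A model of $\mathrm{RCA}_0$ where both disjuncts fail

We take a model $M$ of $\mathrm I\Sigma_1$ with a failure of induction and give it as few sets as possible. Throughout this section, $P_M$ is the family of subsets of $M$ that are $\Delta_1$-definable with parameters, meaning that both the set and its complement are $\Sigma_1$-definable with parameters.

**Lemma 8.** Let $M\models\mathrm I\Sigma_1$.

(i) Every $\Delta_0$ formula with set parameters from $P_M$ is equivalent in $(M,P_M)$ both to a $\Sigma_1$ formula and to a $\Pi_1$ formula with number parameters only.

(ii) $(M,P_M)\models\mathrm{RCA}_0$ (Simpson, Section IX.1).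

**Proof.** (i) By induction on the formula. An atomic formula $t\in X$ can be replaced by the $\Sigma_1$ or by the $\Pi_1$ definition of $X$. Connectives are clear. For bounded quantifiers, $\mathrm I\Sigma_1$ proves the collection scheme $\mathrm B\Sigma_1$, which turns $(\forall y<t)\exists z\,\delta$ into $\exists b(\forall y<t)(\exists z<b)\delta$; a quantifier $(\exists y<t)$ in front of a $\Sigma_1$ formula is harmless; and the $\Pi_1$ forms follow by taking negations. (ii) By (i), a $\Sigma^0_1$ formula with parameters from $P_M$ is equivalent to a $\Sigma_1$ formula. So $\Sigma^0_1$ induction follows from $\mathrm I\Sigma_1$, and $\Delta^0_1$ comprehension holds by the definition of $P_M$. $\square$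

**Lemma 9.** If $M\models\mathrm I\Sigma_1$, then WKL fails in $(M,P_M)$.

**Proof.** By Lemmas 6 and 8(ii) it suffices to find disjoint $\Sigma_1$ sets not separated by any set in $P_M$. We build them by self-reference: each candidate separator is given a point at which it must err.

**Step 1: the two sets.** Let $S(t,e,n,a)$ be a $\Delta_0$ formula such that $\exists t\,S$ is universal for $\Sigma_1$ formulas in $\mathrm I\Sigma_1$: for each $\Sigma_1$ formula $\sigma(n,a)$ there is a standard $e$ with $\mathrm I\Sigma_1\vdash\sigma(n,a)\leftrightarrow\exists t\,S(t,e,n,a)$. Finitely many parameters can be merged into one by pairing. Let $A$ be the set of all $c$ such that $c=\langle\langle i,j\rangle,a\rangle$ for some $i,j,a$ with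
$$\exists t\,\big(S(t,i,c,a)\wedge(\forall t'\le t)\,\neg S(t',j,c,a)\big),$$
and let $B$ be the set of all $c$ such that $c=\langle\langle i,j\rangle,a\rangle$ for some $i,j,a$ with
$$\exists t\,\big(S(t,j,c,a)\wedge(\forall t'<t)\,\neg S(t',i,c,a)\big).$$
In words, $c\in A$ if $i$ accepts $c$ strictly before $j$ does, and $c\in B$ if $j$ accepts $c$ no later than $i$ does. Since $i,j,a\le c$, both sets are $\Sigma_1$.

**Step 2: they are disjoint.** The pairing is injective, so $c$ determines $i,j,a$. Let $t_A,t_B$ witness $c\in A$ and $c\in B$. By the first condition $S(t',j,c,a)$ fails for all $t'\le t_A$, while $S(t_B,j,c,a)$ holds, so $t_A<t_B$. Then $S(t_A,i,c,a)$ contradicts the second condition.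

**Step 3: no $C\in P_M$ separates them.** Suppose $A\subseteq C$ and $C\cap B=\emptyset$ with $C\in P_M$. Let $\exists t\,S(t,i,\cdot,a)$ define $M\setminus C$ and $\exists t\,S(t,j,\cdot,a)$ define $C$, with one common parameter $a$, and put $c=\langle\langle i,j\rangle,a\rangle$. If $c\in C$, then $S(t,j,c,a)$ holds for some $t$ and $S(t,i,c,a)$ for no $t$, so $c\in B$, contradicting $C\cap B=\emptyset$. If $c\notin C$, then $S(t,i,c,a)$ holds for some $t$ and $S(t,j,c,a)$ for no $t$, so $c\in A\subseteq C$, a contradiction. $\square$

**Proof of Theorem 3.** By Paris–Kirby (see Hájek–Pudlák, *Metamathematics of First-Order Arithmetic*), $\mathrm I\Sigma_1\nvdash\mathrm I\Sigma_2$. So there are a $\Sigma_2$ formula $\theta$ without set variables and a model $M\models\mathrm I\Sigma_1$ in which $I_\theta$ fails. Since $\theta$ has no set variables, $I_\theta$ also fails in $(M,P_M)$. With Lemmas 8 and 9,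
$$(M,P_M)\models\mathrm{RCA}_0+\neg\mathrm{WKL}+\neg I_\theta .$$
So $\mathrm{RCA}_0\nvdash\mathrm{WKL}\vee I_\theta$, while $T\vdash\mathrm{WKL}\vee I_\theta$ by Theorem 2. Hence $T$ is not conservative over $\mathrm{RCA}_0$. $\square$

This $\theta$ has no set variables, so for the bare answer "no" the special case of Section 1 (Proposition 1) could replace Lemma 7. Theorem 4 needs the full version.

## 5. Expanding models of $\mathrm{WKL}_0$ by self-embedding

We turn to Theorem 4. One inclusion is done: $T\vdash\mathrm{RCA}_0$ is known, so $T\vdash S$ by Theorem 2. For the other it suffices to show that **every countable model $(N,P)$ of $S$ is isomorphic to the $L_2$-part of a model of $T$**. Indeed, if an $L_2$ sentence $\sigma$ is not provable in $S$, there is a countable model of $S+\neg\sigma$. If it is, up to isomorphism, the $L_2$-part of a model of $T$, then $T\nvdash\sigma$.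

Let $(N,P)$ be a countable model of $S$. If WKL fails in it, all the $I_\theta$ hold. If $N\cong\omega$, all the $I_\theta$ hold trivially. So at least one of the following applies:

* **Case A:** $(N,P)\models\mathrm{RCA}_0$ and all $I_\theta$ hold;
* **Case B:** $N$ is nonstandard and $(N,P)\models\mathrm{WKL}_0$.

The rest of this section treats Case B. The model already contains room for its own ${}^\ast N$. By Tanaka's self-embedding theorem for countable nonstandard models of $\mathrm{WKL}_0$ (Ann. Pure Appl. Logic 84 (1997) 41–49) there is a proper initial segment $I$ of $N$ with $(N,P)\cong(I,P{\restriction}I)$, where $P{\restriction}I=\{Y\cap I:Y\in P\}$. We take $(I,P{\restriction}I)$ as the $L_2$-part and the old $N$ as the sort "${}^\ast N$".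

**Step 1: BNA and $\forall$-Transfer.** $I$ is a proper initial segment of $N$, closed under the operations, and $I\cong N\models\mathrm I\Sigma_1$; this gives BNA. $\forall$-Transfer holds because $I\cong N$, so both satisfy the same sentences.

**Step 2: STP.** If $m\in I$, then $p_m$ is the same in $I$ and in $N$: as $I\models\mathrm I\Sigma_1$, there are $p,r\in I$ with $D(r,m,p)$, and $r$ is also a witness in $N$. Let $h\in N\setminus I$. Given $X=Y\cap I$ with $Y\in P$, the number $x=\prod_{m<h,\,m\in Y}p_m$ exists in $N$, and for $m\in I$ (so $m<h$) we have $p_m\mid x$ iff $m\in Y$ iff $m\in X$. Conversely, for $x\in N$, the set $\{m\in N:p_m\mid x\}$ is in $P$ by $\Delta^0_1$ comprehension, so its trace on $I$ is in $P{\restriction}I$.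

**Step 3: definable sets are traces of sets in $P$.** Let $\varphi(m,n,\vec u)$ be a $\Delta_0^S$ or special $\Delta_0^S$ formula, with $m,n\in I$ and $\vec u\in N$. It agrees with a $\Delta_0$ formula of $N$: as $I$ is an initial segment closed under the operations, a quantifier of sort $I$ bounded by an element of $I$ can be replaced by a bounded quantifier over $N$; a divisibility formula $n\mid t$ is bounded in $N$ (with $0\mid t\leftrightarrow t=0$). The set of pairs $\langle m,n\rangle\in N$ satisfying this $\Delta_0$ formula is in $P$, so its trace on $I$ is in $P{\restriction}I$. Hence $\exists m\,\varphi$ defines a subset of $I$ that is $\Sigma^0_1$ in $(I,P{\restriction}I)$.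

**Step 4: the schemes.** $(I,P{\restriction}I)\models\mathrm{RCA}_0$, so by Step 3 its $\Sigma^0_1$ induction gives $\Sigma_1^S$ Induction and Special $\Sigma_1^S$ Induction. If $\psi$ and $\neg\psi$ are both equivalent to special $\Sigma_1^S$ formulas, then $\{n\in I:\psi\}$ is $\Delta^0_1$, so it is in $P{\restriction}I$, and by STP some $x$ codes it. This is Special $\Delta_1^S$ Comprehension, and Case B is complete.

## 6. Expanding models of arithmetical induction by polynomials with prescribed residues

Case A: $(N,P)$ is a countable model of $\mathrm{RCA}_0$ in which all $I_\theta$ hold. The polynomial example of Section 1 points the way, with one indeterminate $x_i$ for each set in $P$. In $\mathbb Z[x]$, however, $p_m\mid f$ says that $p_m$ divides every coefficient of $f$, so a nonzero $f$ codes only a finite set. We need $x_i/p_m$ to be present exactly for $m\in X_i$. So we decide in advance which residue $x_i$ has modulo each $d$, and admit a rational polynomial when it is integral according to these residues.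

Enumerate $P=\{X_i:i\in\omega\}$, with repetitions if necessary. Let $\mathbb Z_N,\mathbb Q_N$ be the ring of integers and the field of rationals of $N$.

**Residues.** For $d\ge1$ in $N$, $d=\prod_m p_m^{e_m}$, let $c_i(d)<d$ be the unique residue mod $d$ that is $\equiv0\pmod{p_m^{e_m}}$ if $m\in X_i$ and $\equiv1\pmod{p_m^{e_m}}$ if $m\notin X_i$. It exists: the set $\{m<d:p_m\mid d,\ m\in X_i\}$ is finite in $N$; let $u$ be the product of $p_m^{e_m}$ over this set and $v=d/u$, which is coprime to $u$; the Chinese remainder theorem in $N$ solves $y\equiv0\pmod u$, $y\equiv1\pmod v$. The function $c_i$ is $\Delta^0_1$ in $X_i$. Since passing from $d$ to $de$ only raises exponents,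
$$c_i(de)\equiv c_i(d)\pmod d.\tag{1}$$
Example: if $X_0=\{0\}$, then $c_0(2)=0$, $c_0(3)=1$, $c_0(6)=4$ and $c_0(12)=4$.

**Polynomials.** For $n\in\omega$ let $K_n=\mathbb Q_N[x_0,\dots,x_n]$ in the sense of $N$: sums are finite in the sense of $N$ and exponents are in $N$. Polynomials are coded by elements of $N$, and the ring operations and evaluation are $\Delta_1$-definable in $N\models\mathrm I\Sigma_1$. Order monomials lexicographically with $x_n$ most significant, then $x_{n-1}$, and so on, and put $g>0$ iff the coefficient of the largest monomial of $g$ is positive. The largest monomial of a product is the product of the largest monomials, so $K_n$ is an ordered integral domain. Moreover $K_n\subseteq K_{n+1}$ as ordered rings. Put $K_{-1}=\mathbb Q_N$.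

A polynomial with coefficients in $\mathbb Z_N$ respects congruences: componentwise congruent arguments mod $d$ give congruent values mod $d$. This is used repeatedly.

**The ring.** Write $c(d)$ for $(c_0(d),\dots,c_n(d))$. Let $A_n$ be the set of $g\in K_n$ such that, for a common denominator $d\ge1$ of the coefficients of $g$,
$$(dg)(c(d))\equiv0\pmod d.\tag{2}$$
With $X_0=\{0\}$ as above, $x_0/2$, $(x_0-1)/3$ and $(x_0-4)/12$ are in $A_0$, and so is $(x_0^2-x_0)/6$, since $4^2-4=12\equiv0\pmod6$. But $x_0/3\notin A_0$, since $c_0(3)=1$.

*Independence of $d$.* For $e\ge1$, dividing by $e$ shows that $(edg)(c(ed))\equiv0\pmod{ed}$ iff $(dg)(c(ed))\equiv0\pmod d$. By (1), and because $dg$ has integer coefficients, this holds iff $(dg)(c(d))\equiv0\pmod d$. So $d$ and $ed$ give the same answer, and two common denominators $d,d'$ are compared via $dd'$.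

*$A_n$ is a ring.* Closure under $\pm$ is clear, using a common $d$. Let $g=R/d$ and $g'=R'/d$ be in $A_n$, where $R,R'$ have integer coefficients. By (1), $R(c(d^2))\equiv R(c(d))\equiv0\pmod d$, and likewise for $R'$. So $(RR')(c(d^2))\equiv0\pmod{d^2}$, and $gg'=RR'/d^2\in A_n$.

*Three facts.* First, $x_i\in A_n$ for $i\le n$, using $d=1$. Second, $A_n\cap\mathbb Q_N=\mathbb Z_N$, since a constant $r/d$ satisfies (2) iff $d$ divides $r$. Third, $A_n\cap K_l=A_l$ for $l\le n$, since (2) involves only the variables occurring in $g$.

**The structure.** Let ${}^\ast N_n=\{g\in A_n:g\ge0\}$ and ${}^\ast N=\bigcup_{n\in\omega}{}^\ast N_n$, with $g\mathbin{\dot-}h=g-h$ if $h\le g$ and $0$ otherwise. Each ${}^\ast N_n$ is closed under $+,\cdot,\dot-$, and $N\subseteq{}^\ast N_0$. On codes, the structure ${}^\ast N_n$ is $\Delta^0_1$ in $N$ with parameters $X_0,\dots,X_n$. We claim that $(N,P,{}^\ast N)\models T$.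

**Step 1: initial segments and BNA.** Let $g\in{}^\ast N$ be nonconstant. The monomial $1$ is the least, so the largest monomial of $g$ is nonconstant, and its coefficient is positive. It is also the largest monomial of $g-n$, with the same coefficient, so $g>n$ for all $n\in N$. The constants in ${}^\ast N$ are the nonnegative elements of $\mathbb Z_N$, which are the elements of $N$. So $N$ is an initial segment of ${}^\ast N$, proper because of $x_0$, and BNA holds.

Each ${}^\ast N_k$ is an initial segment of ${}^\ast N$ too. Let $g\in{}^\ast N\setminus{}^\ast N_k$, and let $l>k$ be least with $g\in A_l$. Then $g\notin K_{l-1}$, since otherwise $g\in A_l\cap K_{l-1}=A_{l-1}$, contradicting the choice of $l$ (or, if $l-1=k$, contradicting $g\notin{}^\ast N_k$). So the largest monomial of $g$ involves $x_l$, and it has a positive coefficient. No $h\in{}^\ast N_k$ involves $x_l$, so $g-h$ has the same leading term, and $g>h$.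

**Step 2: a specialization claim, for transfer.** We want to replace the indeterminates by actual numbers, keeping finitely many signs and the prescribed residues.

*Claim.* Given (externally) finitely many nonzero $g\in K_n$ and $D\ge1$ in $N$, there are $a_0,\dots,a_n\in N$ with $a_i\equiv c_i(D)\pmod D$ such that $g(\vec a)$ has the sign of $g$ for each given $g$.

*Proof.* Induction on $n\in\omega$. Let $l_g\in K_{n-1}$ be the leading coefficient of $g$ as a polynomial in $x_n$. Since $x_n$ is most significant, $g$ and $l_g$ have the same sign. By the induction hypothesis choose $a_0,\dots,a_{n-1}$ for the polynomials $l_g$ (if $n=0$, the $l_g$ are constants and there is nothing to choose). Then $g(a_0,\dots,a_{n-1},x_n)=\sum_{j\le e}b_jx_n^j$ is a polynomial over $\mathbb Q_N$ in one variable whose leading coefficient $b_e$ is nonzero with the sign of $g$. If $e=0$, there is nothing to do. If $e\ge1$ and $x_n>1+\sum_{j<e}|b_j|/|b_e|$, then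
$$\Big|\sum_{j<e}b_jx_n^j\Big|\le x_n^{e-1}\sum_{j<e}|b_j|<|b_e|x_n^e,$$
so the value has the sign of $b_e$, which is that of $g$. Choose $a_n\in N$ beyond these finitely many bounds with $a_n\equiv c_n(D)\pmod D$, by adding a large multiple of $D$ to $c_n(D)$. $\square$

**Step 3: $\forall$-Transfer.** $N$ is a substructure of ${}^\ast N$, so universal sentences pass from ${}^\ast N$ to $N$. For the converse, let $\varphi$ be quantifier-free with ${}^\ast N\models\neg\varphi(\vec f)$. Choose $n\in\omega$ with all $\vec f\in{}^\ast N_n$. Let $g_1,\dots,g_s\in{}^\ast N_n$ be the elements $\vec f$ together with the values at $\vec f$ of all subterms of terms of $\varphi$, and let $D$ be a common denominator of all the $g_j$. Apply the Claim to the nonzero ones among the $g_j$ and the $g_i-g_j$.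

The values are in $N$: the polynomial $R=Dg_j$ has integer coefficients, so $R(\vec a)\equiv R(c(D))\equiv0\pmod D$ by (2), and $g_j(\vec a)=R(\vec a)/D\in\mathbb Z_N$. Since $g_j\ge0$, the Claim gives $g_j(\vec a)\ge0$.

Evaluation at $\vec a$ is a ring homomorphism, and by the choice of $\vec a$ it preserves equality and order among the $g_j$. It therefore respects the occurrences of $\dot-$. If a subterm is a difference of subterms with values $g_i,g_j$, then either $g_j\le g_i$ and $g_j(\vec a)\le g_i(\vec a)$, and the difference goes to $g_i(\vec a)-g_j(\vec a)$; or $g_i<g_j$ and $g_i(\vec a)<g_j(\vec a)$, and both differences are $0$. So each subterm evaluated in $N$ at $\vec f(\vec a)$ has the value $g_j(\vec a)$ of the corresponding $g_j$, and the atomic formulas of $\varphi$ keep their truth values. Hence $N\models\neg\varphi(\vec f(\vec a))$.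

**Step 4: divisibility and STP.** Let $g\in{}^\ast N_k$, let $n\ge1$ be in $N$, and let $d$ be a common denominator of $g$. The polynomial rings are integral domains, so the only possible quotient is $g/n\in K_k$; it is nonnegative, and if it lies in some $A_l$ with $l\ge k$, it lies in $A_l\cap K_k=A_k$. Since $dn$ is a common denominator of $g/n$,
$$n\mid g\text{ in }{}^\ast N\iff g/n\in A_k\iff(dg)(c(dn))\equiv0\pmod{dn}.\tag{3}$$
This is $\Delta^0_1$ in $X_0,\dots,X_k$, and $0\mid g$ iff $g=0$. Hence $\{m:p_m\mid g\}\in P$ for every $g\in{}^\ast N$. Conversely, (3) with $g=x_i$ and $d=1$ gives $p_m\mid x_i$ iff $c_i(p_m)\equiv0\pmod{p_m}$ iff $m\in X_i$. So $x_i$ codes $X_i$, and STP holds.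

**Step 5: the special schemes.** Fix parameters from ${}^\ast N_k$. Atomic formulas define relations on $N$ that are $\Delta^0_1$ in $X_0,\dots,X_k$, by computing terms in ${}^\ast N_k$ on codes, and divisibility formulas do so by (3). In $\mathrm{RCA}_0$ such relations are closed under connectives and under quantifiers bounded by terms of sort $N$. So special $\Sigma_1^S$ formulas define $\Sigma^0_1$ sets of $(N,P)$, which gives Special $\Sigma_1^S$ Induction. If $\psi$ and $\neg\psi$ are both equivalent to special $\Sigma_1^S$ formulas, then $\{n:\psi\}\in P$ by $\Delta^0_1$ comprehension, so it is some $X_i$, coded by $x_i$. This gives Special $\Delta_1^S$ Comprehension.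

**Step 6: $\Sigma_1^S$ Induction.** This is the only place where the hypothesis $I_\theta$ is used. Let $\delta$ be $\Delta_0^S$ with parameters $\vec u$ from ${}^\ast N_k$. The set ${}^\ast N_k$ contains $N$, is closed under the operations, and is an initial segment of ${}^\ast N$. So when $\delta$ is evaluated from the outside in, every bound has its value in ${}^\ast N_k$, and every bounded ${}^\ast N$-quantifier ranges over elements of ${}^\ast N_k$. Hence $\delta$ holds in $(N,{}^\ast N)$ iff it holds in $(N,{}^\ast N_k)$. The structure ${}^\ast N_k$, on codes, is arithmetical in $X_0,\dots,X_k$, so $\exists m\,\delta(m,n,\vec u)$ defines a subset of $N$ that is arithmetical in $X_0,\dots,X_k$, with the codes of $\vec u$ as number parameters. Induction for it is an instance of one of the $I_\theta$.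

So $(N,P,{}^\ast N)\models T$. This completes Case A and the proof of Theorem 4. $\square$

We can now check the promise of Section 3 that $T\nvdash\mathrm{WKL}$. Let $P_\omega$ be the family of $\Delta_1$-definable subsets of $\omega$. Then $(\omega,P_\omega)$ is countable, satisfies $\mathrm{RCA}_0$ by Lemma 8, fails WKL by Lemma 9, and satisfies all $I_\theta$. By Case A it is the $L_2$-part of a model of $T$.

## 7. The shape of the theory $S$: proof of Corollary 5

**(a) $\Pi^1_1$-conservativity.** Clearly $\mathrm{WKL}_0\vdash S$, so by Theorem 4 every $L_2$-theorem of $T$ is a theorem of $\mathrm{WKL}_0$. Now $\mathrm{WKL}_0$ is $\Pi^1_1$-conservative over $\mathrm{RCA}_0$ (Harrington; Simpson, Section IX.2).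

So the other disjunct is not provable alone either: for the $\theta$ of Theorem 3, $I_\theta$ is a sentence without set variables that fails in a model of $\mathrm{RCA}_0$, and (a) gives $T\nvdash I_\theta$.

**(b) No finite axiomatization.** Suppose $S$ is finitely axiomatizable. By compactness, $S$ follows from $\mathrm{RCA}_0$ and finitely many sentences $\mathrm{WKL}\vee I_\theta$. Each of these $\theta$ can be put in prenex form, with like quantifiers merged by pairing, so for some $k\ge1$ all of them are equivalent to $\Sigma^0_k$ formulas, and $S$ follows from $\mathrm{RCA}_0+(\mathrm{WKL}\vee\mathrm I\Sigma^0_k)$. By Paris–Kirby take $M\models\mathrm I\Sigma_k+\neg\mathrm I\Sigma_{k+1}$, and consider $(M,P_M)$.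

By Lemmas 8 and 9, which need only $M\models\mathrm I\Sigma_1$, $(M,P_M)\models\mathrm{RCA}_0+\neg\mathrm{WKL}$. It also satisfies $\mathrm I\Sigma^0_k$. Given a $\Sigma^0_k$ formula with set parameters from $P_M$, replace its bounded matrix, using Lemma 8(i), by the equivalent $\Sigma_1$ formula if the innermost unbounded quantifier is $\exists$, and by the equivalent $\Pi_1$ formula if it is $\forall$. The result is a $\Sigma_k$ formula without set parameters, to which $\mathrm I\Sigma_k$ in $M$ applies. So $(M,P_M)$ satisfies $\mathrm{RCA}_0+(\mathrm{WKL}\vee\mathrm I\Sigma^0_k)$, and therefore $S$. But $I_\theta$ fails in $M$ for some $\Sigma_{k+1}$ formula $\theta$, and WKL fails, so $\mathrm{WKL}\vee I_\theta$ fails in $(M,P_M)$, a contradiction.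

**(c) $\Delta_0^S$ Induction suffices.** Let $T'$ be $T$ with $\Delta_0^S$ Induction in place of $\Sigma_1^S$ Induction. The proof of Theorem 2 uses induction only in Lemma 7, and there only for $\Delta_0^S$ formulas (the fact that $\mathrm{RCA}_0$ holds comes from ${}^\ast\mathrm{RCA}_0'$). So $T'\vdash\mathrm{WKL}\vee I_\theta$ for all arithmetical $\theta$; hence $T'\vdash S$, and $T'$ is not conservative over $\mathrm{RCA}_0$ by Theorem 3. Since $T'$ is a subtheory of $T$, Theorem 4 shows that its $L_2$-consequences are theorems of $S$, so they are exactly the theorems of $S$. $\square$
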